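\title{A space with Fr\'echet countable power that is not $\alpha_3$}

\begin{abstract}
We construct in ZFC a countable regular $T_1$ space $X$ with a single non-isolated point such that $X^\omega$ is Fr\'echet and $X$ does not have Arhangel'skii's property $\alpha_3$. The isolated points form the set $\omega\times\omega$. The sets removed from neighborhoods of the non-isolated point are attached to the branches of a tree of subsets of $\omega\times\omega$, which is built from an unbounded chain of functions of length $\mathfrak b$. The Fr\'echet property is proved by following an ultrafilter down this tree in all coordinates at once. We also show that $X^\omega\times B$ is Fr\'echet for every bisequential space $B$, and we record several simple implications that delimit the example.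
\end{abstract}

\section{Introduction}

All spaces in this paper are regular and $T_1$. A space $X$ is \emph{Fr\'echet} (or \emph{Fr\'echet--Urysohn}) if whenever $x$ lies in the closure of a set $A$, some sequence $(a_n)$ of points of $A$ converges to $x$. It is convenient to treat nontrivial convergent sequences also as sets: we write $S\to x$, and call $S$ a \emph{sequence converging to $x$}, if $S$ is a countably infinite subset of $X\setminus\{x\}$ and every neighborhood of $x$ contains all but finitely many points of $S$. The two notions fit together as follows.
\begin{itemize}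
\item[$(\ast)$] If $(a_n)$ is an indexed sequence in $X\setminus\{x\}$ converging to $x$, then each point $p$ occurs as $a_n$ only finitely often, since $X\setminus\{p\}$ is a neighborhood of $x$; hence $\{a_n:n\in\omega\}\to x$. Conversely, a finite-to-one indexed sequence whose range is contained in some $S\to x$ converges to $x$.
\end{itemize}

The Fr\'echet property produces convergent sequences but says nothing about combining them. Suppose that $S_n\to x$ for each $n\in\omega$. Is there a single sequence $S\to x$ that runs diagonally through the $S_n$? Arhangel'skii's property $\alpha_3$ and its neighbors $\alpha_2$ and $\alpha_4$ measure how much of a diagonal can be had. The space $X$ is $\alpha_i$ \emph{at $x$} if for every family $\{S_n:n\in\omega\}$ of sequences converging to $x$ there is $S\to x$ such that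
\begin{itemize}
\item[$(\alpha_2)$] $S\cap S_n$ is infinite for all $n$;
\item[$(\alpha_3)$] $S\cap S_n$ is infinite for infinitely many $n$;
\item[$(\alpha_4)$] $S\cap S_n$ is nonempty for infinitely many $n$.
\end{itemize}
The space is $\alpha_i$ if it is $\alpha_i$ at every point. Each property implies the next. A first countable space is $\alpha_2$: take a decreasing base $(U_k)$ at $x$, a list $(n_k)$ in which every integer occurs infinitely often, and distinct points $p_k\in S_{n_k}\cap U_k$.

Give $X^\omega$ the product topology. The following question is posed in \cite{products}.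

\medskip
\noindent\textbf{Problem.} \emph{If $X^\omega$ is Fr\'echet, must $X$ be $\alpha_3$?}
\medskip

There are reasons to expect a positive answer. A convergent sequence in a power of $X$ is a simultaneous choice of convergent sequences in $X$, and this yields diagonals: if $X^{k+1}$ is Fr\'echet, then some $S\to x$ meets infinitely many $S_n$ in at least $k$ points each (Lemma~\ref{lem:kpoints}). So a Fr\'echet $X^\omega$ gives such diagonals for every finite $k$, and $\alpha_3$ looks like the limit of these statements. Moreover, bisequentiality, a weakening of first countability recalled below, makes $X^\omega$ Fr\'echet and makes $X$ an $\alpha_3$ space at the same time (Lemma~\ref{lem:biseq}). Nevertheless the answer is negative.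

\begin{theorem}[ZFC]\label{thm:main}
There is a countable regular $T_1$ space $X$, with a single non-isolated point $\infty$, such that $X^\omega$ is Fr\'echet but $X$ is not $\alpha_3$.
\end{theorem}

Two more definitions are needed for the second theorem. A space $B$ is \emph{bisequential} if for every ultrafilter $u$ on $B$ converging to a point $b$ there are sets $G_0\supseteq G_1\supseteq\cdots$ in $u$ such that every neighborhood of $b$ contains some $G_k$. A space $Y$ is \emph{Fr\'echet for finite sets} at $x$ if whenever $\mathcal P$ is a family of nonempty finite sets such that each neighborhood of $x$ contains a member of $\mathcal P$, there is a sequence $(P_i)$ in $\mathcal P$ such that every neighborhood of $x$ contains all but finitely many of the $P_i$.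

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(1)] If $X^2$ is Fr\'echet, then $X$ is $\alpha_4$. Thus ``$X^\omega$ is Fr\'echet'' implies $\alpha_4$ and, by Theorem~\ref{thm:main}, does not imply $\alpha_3$.
\item[(2)] For the space $X$ constructed in the proof of Theorem~\ref{thm:main}, the product $X^\omega\times B$ is Fr\'echet for every bisequential space $B$. Every bisequential space is $\alpha_3$, so $X$ is not bisequential.
\item[(3)] The exponent $\omega$ is optimal: if $|Y|\ge2$, then $Y^{\omega_1}$ is not Fr\'echet.
\item[(4)] If $Y$ is Fr\'echet for finite sets at $x$, then $Y$ is $\alpha_2$ at $x$. Hence ``$X^\omega$ is Fr\'echet'' in Theorem~\ref{thm:main} cannot be strengthened to ``$X$ is Fr\'echet for finite sets''.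
\end{itemize}
\end{theorem}

Section~\ref{sec:positive} proves the positive implications; their proofs are short and serve as models for what follows. Section~\ref{sec:onepoint} turns the problem into one about families of subsets of $\omega\times\omega$. The tree of regions is built in Section~\ref{sec:tree}, the space is defined and $\alpha_3$ is refuted in Section~\ref{sec:space}, and Section~\ref{sec:selection} shows that the countable power is Fr\'echet.

Throughout, ``almost all'' means ``all but finitely many''; $A\subseteq^*B$ means that $A\setminus B$ is finite; and for functions into $\omega$ with the same countable domain, $f\le^*g$ means $f(n)\le g(n)$ for almost all $n$.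

\section{What Fr\'echet powers do give}\label{sec:positive}

We first recall the facts about ultrafilters that will be used. An ultrafilter $w$ on a set $A$ is a family of nonempty subsets of $A$ that is closed under supersets and finite intersections and contains, for each $Z\subseteq A$, either $Z$ or $A\setminus Z$. It is \emph{nonprincipal} if it contains no finite set; then $Z\in w$ and $Z\subseteq^*Z'$ imply $Z'\in w$. Every family of sets with the finite intersection property extends to an ultrafilter. The \emph{image} of $w$ under a map $\pi:A\to Y$ is the ultrafilter $\{Z\subseteq Y:\pi^{-1}[Z]\in w\}$. An ultrafilter on a space \emph{converges} to $x$ if it contains every neighborhood of $x$. If $x$ is in the closure of a subset $A$ of a product, then an ultrafilter on $A$ extending the traces on $A$ of the neighborhoods of $x$ has images under the coordinate maps that converge to the coordinates of $x$. Finally, if $p$ is an ultrafilter on $\omega$ and $q_n$ $(n\in\omega)$ are ultrafilters on $A$, then the \emph{$p$-sum}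
\[
\{Z\subseteq A:\{n:Z\in q_n\}\in p\}
\]
is an ultrafilter on $A$, because the map $Z\mapsto\{n:Z\in q_n\}$ preserves inclusions, finite intersections and complements.

\begin{lemma}\label{lem:kpoints}
Let $k\ge1$, let $X^{k+1}$ be Fr\'echet, and let $S_n\to x$ in $X$ for $n\in\omega$. Then there is $S\to x$ with $|S\cap S_n|\ge k$ for infinitely many $n$.
\end{lemma}

\begin{proof}
We use the extra coordinate to force $n$ to infinity. Let $(t_n)$ be a one-to-one enumeration of $S_0$, and let $A$ be the set of all $(t_n,s^1,\dots,s^k)$ with $n\in\omega$ and $s^1,\dots,s^k$ distinct points of $S_n$. A neighborhood $U$ of $x$ contains some $t_n$ and infinitely many points of $S_n$, so $U^{k+1}$ meets $A$. Take points $(t_{n_i},s^1_i,\dots,s^k_i)$ of $A$ converging to $(x,\dots,x)$. By $(\ast)$ each value occurs as $n_i$ only finitely often, and each set $\{s^l_i:i\in\omega\}$ is a sequence converging to $x$. The union $S$ of these $k$ sets converges to $x$, and $|S\cap S_{n_i}|\ge k$ for all $i$.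
\end{proof}

The case $k=1$ is Theorem~\ref{thm:compl}(1). The lemma applies for all $k$ when $X^\omega$ is Fr\'echet, since $X^{k+1}$ is homeomorphic to a subspace of $X^\omega$ and subspaces of Fr\'echet spaces are Fr\'echet.

\begin{lemma}\label{lem:biseq}
If $B$ is bisequential, then $B^\omega$ is Fr\'echet and $B$ is $\alpha_3$.
\end{lemma}

\begin{proof}
Let $x\in\overline A$ with $A\subseteq B^\omega$, and let $v$ be an ultrafilter on $A$ whose $m$-th coordinate image $v_m$ converges to $x(m)$ for each $m$. Let $G^m_0\supseteq G^m_1\supseteq\cdots$ be the sets given by bisequentiality for $v_m$. The set of $a\in A$ with $a(m)\in G^m_k$ for all $m<k$ is a finite intersection of members of $v$; pick $a_k$ in it. Then $a_k(m)\to x(m)$ for each $m$.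

Now let $S_n\to x$ in $B$. Choose nonprincipal ultrafilters $q_n$ on $B$ with $S_n\in q_n$ and a nonprincipal ultrafilter $p$ on $\omega$, and let $u$ be the $p$-sum of the $q_n$. A neighborhood of $x$ contains almost all points of $S_n$, so it lies in every $q_n$; thus $u$ converges to $x$. Take $G_0\supseteq G_1\supseteq\cdots$ in $u$ as in the definition. Each set $\{n:G_k\in q_n\}$ is in $p$, hence infinite, so there are $n_0<n_1<\cdots$ with $G_k\in q_{n_k}$. Then $G_k\cap S_{n_k}\in q_{n_k}$ is infinite. Put $S=\bigcup_k(G_k\cap S_{n_k})$. If $U$ is a neighborhood of $x$ and $U\supseteq G_k$, then $U$ contains $G_j\cap S_{n_j}$ for all $j\ge k$ and almost all points of $\bigcup_{j<k}S_{n_j}$. So $S\to x$, and $S\cap S_{n_k}$ is infinite for all $k$.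
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]
Let $p\ne q$ in $Y$, let $\bar q\in Y^{\omega_1}$ be constant with value $q$, and let $A$ be the set of functions in $\{p,q\}^{\omega_1}$ that take the value $q$ only finitely often. A basic neighborhood of $\bar q$ restricts finitely many coordinates, so it contains the member of $A$ that equals $q$ exactly there. Given a sequence in $A$, only countably many coordinates are sent to $q$ by some term, so at some coordinate all terms have value $p$. As $Y\setminus\{p\}$ is a neighborhood of $q$, the sequence does not converge to $\bar q$.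
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(4)]
Let $S_n\to x$ with one-to-one enumerations $S_n=\{s_{n,k}:k\in\omega\}$. Let $\mathcal P$ consist of all sets
\[
\{s_{0,j}\}\cup\{s_{m,k_m}:1\le m\le j\},\qquad j\ge1,\ k_1,\dots,k_j\in\omega .
\]
A neighborhood of $x$ contains $s_{0,j}$ for some $j\ge1$ and a point of each of $S_1,\dots,S_j$, so it contains a member of $\mathcal P$. Let $(P_i)$ be a sequence in $\mathcal P$, with parameters $j_i$ and $k^i_m$, such that every neighborhood of $x$ contains almost all $P_i$. Then $s_{0,j_i}\to x$, so $j_i\to\infty$ by $(\ast)$. For each $m\ge1$ the point $s_{m,k^i_m}$ is therefore defined for almost all $i$; these points converge to $x$, so by $(\ast)$ they take infinitely many values. The set $S=\bigcup_iP_i$ converges to $x$ because the $P_i$ are finite, and $S\cap S_m$ is infinite for every $m\ge0$. Since $\alpha_2$ implies $\alpha_3$, a space that is not $\alpha_3$ at a point is not Fr\'echet for finite sets at that point.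
\end{proof}

\section{Spaces with one non-isolated point}\label{sec:onepoint}

Let $D=\omega\times\omega$, with \emph{columns} $C_n=\{n\}\times\omega$. A subset of $D$ is \emph{thin} if it meets every column in a finite set, and \emph{fat} if it meets infinitely many columns in infinite sets. We look for a topology on $D\cup\{\infty\}$ in which every column converges to $\infty$ and no fat set does; the columns then witness the failure of $\alpha_3$.

For a family $\mathcal M$ of subsets of $D$ let $X(\mathcal M)=D\cup\{\infty\}$, where the points of $D$ are isolated and the basic neighborhoods of $\infty$ are the sets $X(\mathcal M)\setminus N$ with $N\subseteq D$ covered by a finite set and finitely many members of $\mathcal M$. Points of $D$ and basic neighborhoods of $\infty$ are clopen, and every point of $D$ is missed by a basic neighborhood of $\infty$. So $X(\mathcal M)$ is $T_1$ and has a base of clopen sets, hence is regular. Put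
\[
\mathcal M^\perp=\{T\subseteq D: T\cap M\text{ is finite for all }M\in\mathcal M\}.
\]
An infinite set $T\subseteq D$ converges to $\infty$ if and only if $T\in\mathcal M^\perp$. Consequently the columns converge to $\infty$ and no fat set does exactly when
\begin{itemize}
\item[(M1)] every member of $\mathcal M$ is thin, and
\item[(M2)] every fat set meets some member of $\mathcal M$ in an infinite set.
\end{itemize}
If (M1) holds and $X(\mathcal M)^2$ is Fr\'echet, then also
\begin{itemize}
\item[(M3)] every fat set contains an infinite thin set that belongs to $\mathcal M^\perp$.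
\end{itemize}
Indeed, if $S$ is fat, apply $\alpha_4$ to the infinite sets among the $S\cap C_n$ and keep one point of the diagonal from each set it meets.

\begin{example}\label{ex:fan}
Let $\mathcal M$ be the family of all thin sets. Then (M1) holds, and (M2) holds because a fat set contains an infinite thin set. The space is Fr\'echet: if $A\subseteq D$ is thin then $\infty\notin\overline A$, and otherwise some $A\cap C_n$ is a sequence converging to $\infty$. But (M3) fails, as no infinite thin set is in $\mathcal M^\perp$. So $X(\mathcal M)^2$ is not Fr\'echet: this $\mathcal M$ is too large.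
\end{example}

How small can $\mathcal M$ be? Let $\mathfrak b$ be the least size of a subset of $\omega^\omega$ that has no upper bound with respect to $\le^*$. If $\mathcal M$ consists of fewer than $\mathfrak b$ thin sets, then (M2) fails. To see this, for $M\in\mathcal M$ choose $g_M$ with $k\le g_M(n)$ for all $(n,k)\in M$, and let $g$ be a $\le^*$-bound of the $g_M$. The fat set $\{(n,k):k>g(n)\}$ meets each $M$ inside finitely many columns, hence in a finite set.

So $\mathcal M$ must have at least $\mathfrak b$ members, and inside every fat set there must be infinite thin sets of two kinds: those in $\mathcal M$ and those almost disjoint from all of $\mathcal M$. The bounding argument keeps a new thin set almost disjoint from fewer than $\mathfrak b$ old ones and gives nothing beyond that. The tree built in the next section assigns addresses to thin sets in such a way that different addresses guarantee a finite intersection.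

\section{The tree of regions}\label{sec:tree}

\subsection*{The cardinal $\mathfrak b$ and a chain of functions}

The cardinal $\mathfrak b$ is uncountable, since $g(n)=\max_{k\le n}g_k(n)$ bounds countably many functions $g_k$. It is regular: if an unbounded family of size $\mathfrak b$ were a union of fewer than $\mathfrak b$ subfamilies of size less than $\mathfrak b$, then a bound for the bounds of the subfamilies would bound the whole family. The cofinality $\operatorname{cf}\lambda$ of a limit ordinal $\lambda$ is the least size of an unbounded subset of $\lambda$; thus $\operatorname{cf}\mathfrak b=\mathfrak b>\omega$. Let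
\[
E=\{\delta<\mathfrak b:\operatorname{cf}\delta=\omega\}.
\]
An ordinal $\lambda\le\mathfrak b$ is $0$, a successor, a member of $E$, or a limit ordinal of uncountable cofinality. In the last case the supremum of a strictly increasing $\omega$-sequence of ordinals below $\lambda$ is a member of $E$ below $\lambda$.

Fix strictly increasing functions $f_\alpha\in\omega^\omega$ $(\alpha<\mathfrak b)$ such that $f_\alpha\le^*f_\beta$ for $\alpha<\beta$ and $\{f_\alpha:\alpha<\mathfrak b\}$ is unbounded. To obtain them, let $\{h_\alpha:\alpha<\mathfrak b\}$ be unbounded; at step $\alpha$ let $g$ be a $\le^*$-bound of the fewer than $\mathfrak b$ functions $f_\beta$, $\beta<\alpha$, and put $f_\alpha(n)=n+\sum_{k\le n}(g(k)+h_\alpha(k))$. Monotonicity makes the chain unbounded on every infinite set.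

\begin{lemma}\label{lem:unb}
If $N\subseteq\omega$ is infinite and $g:N\to\omega$, then for some $\alpha<\mathfrak b$ we have $g(n)\le f_\alpha(n)$ for infinitely many $n\in N$.
\end{lemma}

\begin{proof}
Suppose that for every $\alpha$ we have $f_\alpha(n)<g(n)$ for almost all $n\in N$. For $k\in\omega$ let $n_k$ be the least element of $N$ with $n_k\ge k$. For each $\alpha$ and almost all $k$ we get $f_\alpha(k)\le f_\alpha(n_k)<g(n_k)$, so $k\mapsto g(n_k)$ bounds the chain.
\end{proof}

\subsection*{The idea}

Picture the region $R_\alpha$ of $D$ below the graph of $f_\alpha$. These regions are thin and $\subseteq^*$-increasing, and by Lemma~\ref{lem:unb} every infinite thin set $T$ meets one of them in an infinite set. If $\lambda$ is least with $T\cap R_\lambda$ infinite, then $T\cap R_\lambda$ is \emph{pure of rank $\lambda$}: it lies in $R_\lambda$ and meets each earlier $R_\beta$ in a finite set. Pure sets of different ranks have finite intersection. So if $\mathcal M$ consists of pure sets with ranks in $E$, all pure sets with ranks outside $E$ converge to $\infty$.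

For $\delta\in E$, with $\delta_0<\delta_1<\cdots$ cofinal in $\delta$, the graphs of the $f_{\delta_i}$ cut $R_\delta$ into countably many bands, and a subset of $R_\delta$ is pure of rank $\delta$ when it meets each band in a finite set. Thus $R_\delta$ with its bands as new columns is a copy of the original situation; this is where countable cofinality is needed. We cannot put all pure sets of rank $\delta$ into $\mathcal M$: if infinitely many bands contained sequences converging to $\infty$, these sequences would violate $\alpha_4$, as in Example~\ref{ex:fan}. So we repeat the construction inside $R_\delta$, and again inside the resulting regions, and postpone the choice of $\mathcal M$ to the branches of the tree of height $\omega$ obtained in this way.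

\subsection*{Regions}

Fix an injection $d:D\to\omega$, which serves as the height of a point at every level of the tree. For each $\delta\in E$ fix a strictly increasing sequence $(\delta_i)_{i\in\omega}$ cofinal in $\delta$. The letters $r,s,t$ denote elements of $E^{<\omega}$, the finite sequences in $E$; $|s|$ is the length of $s$, $s^\frown\delta$ is $s$ followed by $\delta$, $s|k$ is the initial segment of length $k$, and $\subseteq$ between sequences means ``is an initial segment of''. By recursion on $|s|$ we define sets $R_s\subseteq D$ and maps $c_s:R_s\to\omega$: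
\begin{itemize}
\item $R_\emptyset=D$ and $c_\emptyset(n,k)=n$;
\item $R_{s,\alpha}=\{p\in R_s:d(p)\le f_\alpha(c_s(p))\}$ for $\alpha<\mathfrak b$, and $R_{s,\mathfrak b}=R_s$;
\item for $\delta\in E$, $R_{s^\frown\delta}=R_{s,\delta}$ and $c_{s^\frown\delta}(p)=\min\{i:p\in R_{s,\delta_i}\text{ or }i\ge c_s(p)\}$.
\end{itemize}
The sets $C^s_i=c_s^{-1}(i)$ are the \emph{$s$-columns}; $C^\emptyset_n=C_n$. The clause $i\ge c_s(p)$ is there because a point of $R_{s,\delta}$ may lie in no $R_{s,\delta_i}$; see Figure~\ref{fig:bands}. Note that $R_s\subseteq R_r$ whenever $r\subseteq s$.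

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[->] (-0.5,0) -- (7.2,0) node[right] {$c_s$};
\draw[->] (-0.5,0) -- (-0.5,4.5) node[above] {$d$};
\foreach \x/\h/\n in {0/0.6/0,1.5/1.45/1,3/2.3/2,4.5/3.15/3,6/4/4}
  {\draw[very thick] (\x,0) -- (\x,\h); \node[below] at (\x,0) {$\n$};}
\draw (0,0.6) -- (6.6,4.34) node[right] {$f_\delta$};
\draw[dashed] (1.1,0.56) -- (6.6,0.85) node[right] {$f_{\delta_0}$};
\draw[dashed] (2.6,1.28) -- (6.6,1.70) node[right] {$f_{\delta_1}$};
\draw[dashed] (4.1,2.16) -- (6.6,2.56) node[right] {$f_{\delta_2}$};
\draw[dashed] (5.6,3.19) -- (6.6,3.41) node[right] {$f_{\delta_3}$};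
\foreach \x/\y/\n in {0/0.3/0,1.5/0.29/0,1.5/1.0/1,3/0.33/0,3/0.99/1,3/1.75/2,4.5/0.37/0,4.5/1.11/1,4.5/1.85/2,4.5/2.65/3,6/0.41/0,6/1.23/1,6/2.05/2,6/2.87/3,6/3.6/4}
  {\node[right] at (\x,\y) {\footnotesize $\n$};}
\end{tikzpicture}
\caption{The region $R_t$ for $t=s^\frown\delta$, drawn schematically. The part of the $n$-th $s$-column below height $f_\delta(n)$ is cut at the heights $f_{\delta_0}(n),\dots,f_{\delta_{n-1}}(n)$. The small numbers are the values of $c_t$; the pieces with the same number form one $t$-column.}
\label{fig:bands}
\end{figure}

\begin{definition}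
Let $T\subseteq D$, $s\in E^{<\omega}$ and $\lambda<\mathfrak b$. The set $T$ is \emph{$s$-thin} if $T\subseteq^*R_s$ and $T$ meets every $s$-column in a finite set; it is \emph{$s$-fat} if it meets infinitely many $s$-columns in infinite sets; it is \emph{$(s,\lambda)$-pure} if $T\subseteq^*R_{s,\lambda}$ and $T\cap R_{s,\beta}$ is finite for all $\beta<\lambda$.
\end{definition}

For $s=\emptyset$, thin and fat have their earlier meaning. A set that is almost contained in an $s$-thin set is $s$-thin. Removing an $s$-thin set from an $s$-fat set leaves an $s$-fat set, and an $s$-fat set contains an infinite $s$-thin set, namely one point from each of infinitely many $s$-columns.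

\begin{lemma}\label{lem:regions}
Let $s\in E^{<\omega}$.
\begin{itemize}
\item[(a)] $R_{s,\alpha}$ is $s$-thin for $\alpha<\mathfrak b$, and $R_{s,\alpha}\subseteq^*R_{s,\beta}$ for $\alpha\le\beta\le\mathfrak b$.
\item[(b)] If $T$ is infinite and $s$-thin, then $T\cap R_{s,\alpha}$ is infinite for some $\alpha<\mathfrak b$.
\item[(c)] If $T$ is $s$-thin and $r\subseteq s$, then $T$ is $r$-thin.
\item[(d)] If $T$ is $(s,\lambda)$-pure, $T'$ is $(s,\lambda')$-pure and $\lambda\ne\lambda'$, then $T\cap T'$ is finite.
\end{itemize}
Let moreover $\delta\in E$ and $t=s^\frown\delta$.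
\begin{itemize}
\item[(e)] $C^t_n\subseteq^*R_{s,\beta}$ whenever $\delta_n\le\beta<\mathfrak b$.
\item[(f)] For $\beta<\delta$, the set $R_{s,\beta}\cap R_t$ is almost contained in a union of finitely many $t$-columns.
\item[(g)] A set $T\subseteq D$ is $t$-thin if and only if it is $(s,\delta)$-pure.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $R_{s,\alpha}\cap C^s_i$ the injection $d$ is bounded by $f_\alpha(i)$, so this set is finite. The inclusion is trivial for $\beta=\mathfrak b$. For $\beta<\mathfrak b$ the set $R_{s,\alpha}\setminus R_{s,\beta}$ lies in the finitely many $s$-columns $C^s_i$ with $f_\alpha(i)>f_\beta(i)$, and $R_{s,\alpha}$ meets each of them in a finite set.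

(b) The set $N=c_s[T\cap R_s]$ is infinite. Pick $p_n\in T\cap C^s_n$ for $n\in N$ and apply Lemma~\ref{lem:unb} to $n\mapsto d(p_n)$.

(c) If $r\ne s$, then $T\subseteq^*R_s\subseteq R_{r^\frown s(|r|)}=R_{r,s(|r|)}$, which is $r$-thin by (a).

(d) If $\lambda<\lambda'$, then $T\subseteq^*R_{s,\lambda}$ and $T'\cap R_{s,\lambda}$ is finite.

(e) If $c_t(p)=n$ and $p\notin R_{s,\delta_n}$, then $c_s(p)\le n$, and the $s$-thin set $R_t=R_{s,\delta}$ contains only finitely many such points. So $C^t_n\subseteq^*R_{s,\delta_n}\subseteq^*R_{s,\beta}$ by (a).

(f) Take $l$ with $\beta\le\delta_l$. Then $R_{s,\beta}\subseteq^*R_{s,\delta_l}$, and $c_t\le l$ on $R_{s,\delta_l}\cap R_t$.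

(g) Both properties include $T\subseteq^*R_t$, so we may assume $T\subseteq R_t$. If $T$ is $t$-thin and $\beta<\delta$, then $T\cap R_{s,\beta}$ is finite by (f). If $T$ is $(s,\delta)$-pure, then $T\cap C^t_n\subseteq^*T\cap R_{s,\delta_n}$ by (e), and the latter set is finite.
\end{proof}

\subsection*{Branches}

For $y\in E^\omega$ we say that $T\subseteq D$ \emph{follows} $y$ if $T\subseteq^*R_{y|k}$ for all $k$. Finite sets follow every branch. If $p_k\in R_{y|k}$ for each $k$, then $\{p_k:k\in\omega\}$ follows $y$, because the regions $R_{y|k}$ decrease. The next lemma is the almost disjointness promised at the end of Section~\ref{sec:onepoint}.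

\begin{lemma}\label{lem:sep}
Let $M$ follow $y\in E^\omega$.
\begin{itemize}
\item[(a)] For every $k$, $M$ is $(y|k)$-thin and $(y|k,y(k))$-pure. In particular $M$ is thin.
\item[(b)] If $T$ is $s$-thin and $s\not\subseteq y$, then $T\cap M$ is finite.
\item[(c)] If $T$ follows $y'\ne y$, then $T\cap M$ is finite.
\item[(d)] If $T$ is $(s,\lambda)$-pure with $\lambda<\mathfrak b$ and $\lambda\notin E$, then $T\cap M$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $M\subseteq^*R_{y|(k+1)}=R_{y|k,\,y(k)}$, which is $(y|k)$-thin. Since $M$ is also $(y|(k+1))$-thin, it is $(y|k,y(k))$-pure by Lemma~\ref{lem:regions}(g).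

(b) Let $k<|s|$ be least with $s(k)\ne y(k)$, and let $r=s|k=y|k$. By parts (c) and (g) of Lemma~\ref{lem:regions}, $T$ is $(r^\frown s(k))$-thin and hence $(r,s(k))$-pure. By (a), $M$ is $(r,y(k))$-pure. Apply Lemma~\ref{lem:regions}(d).

(c) Choose $k$ with $y'|k\ne y|k$. By (a), $T$ is $(y'|k)$-thin; apply (b).

(d) The set $T\subseteq^*R_{s,\lambda}$ is $s$-thin, so (b) settles the case $s\not\subseteq y$. If $s\subseteq y$, then $M$ is $(s,y(|s|))$-pure and $y(|s|)\in E$ differs from $\lambda$; apply Lemma~\ref{lem:regions}(d).
\end{proof}

\section{The space and the failure of $\alpha_3$}\label{sec:space}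

Call $\mathcal M=(M_y)_{y\in E^\omega}$ \emph{admissible} if $M_y\subseteq D$ follows $y$ for every $y$; the set $M_y$ may be empty. So at most one set is removed per branch. Lemma~\ref{lem:sep} provides three supplies of convergent sequences.

\begin{corollary}\label{cor:perp}
Let $\mathcal M$ be admissible. Then $\mathcal M^\perp$ contains
\begin{itemize}
\item[(a)] every column $C_n$;
\item[(b)] every $(s,\lambda)$-pure set with $\lambda<\mathfrak b$ and $\lambda\notin E$;
\item[(c)] every set $T$ that follows some $y$ and has finite intersection with $M_y$.
\end{itemize}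
\end{corollary}

\begin{proof}
These are parts (a), (d) and (c) of Lemma~\ref{lem:sep}, applied to all members of $\mathcal M$ in the first two cases and to all $M_{y'}$ with $y'\ne y$ in the third.
\end{proof}

We shall see that $X(\mathcal M)^\omega$ is Fr\'echet for every admissible $\mathcal M$. To obtain (M2) we must reserve a branch for each of the fat sets, of which there are at most $\mathfrak c=2^\omega$. This is possible because fatness passes to more than one successor in the tree.

\begin{lemma}\label{lem:fat}
If $S$ is $s$-fat and $\gamma<\mathfrak b$, then there is $\delta\in E$ with $\delta>\gamma$ such that $S$ is $(s^\frown\delta)$-fat.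
\end{lemma}

\begin{proof}
Let $\beta^0=\gamma$. Given $\beta^i<\mathfrak b$, the set $S\setminus R_{s,\beta^i}$ is $s$-fat, so it contains an infinite $s$-thin set. By parts (b) and (a) of Lemma~\ref{lem:regions} there is $\beta^{i+1}$ with $\beta^i<\beta^{i+1}<\mathfrak b$ such that $S\cap R_{s,\beta^{i+1}}\setminus R_{s,\beta^i}$ is infinite. Let $\delta=\sup_i\beta^i\in E$ and $t=s^\frown\delta$. Since $R_{s,\beta^{i+1}}\subseteq^*R_t$, the set
\[
P_i=S\cap R_t\cap R_{s,\beta^{i+1}}\setminus R_{s,\beta^i}
\]
is infinite. By Lemma~\ref{lem:regions}(f) there is $n_i$ with $P_i\cap C^t_{n_i}$ infinite. For fixed $n$ and all $i$ with $\beta^i\ge\delta_n$ we have $C^t_n\subseteq^*R_{s,\beta^i}$ by Lemma~\ref{lem:regions}(e), so $P_i\cap C^t_n$ is finite and $n_i\ne n$. Hence the $n_i$ take infinitely many values, and $S$ is $t$-fat.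
\end{proof}

Call $y\in E^\omega$ an \emph{end of $S$} if $S$ is $(y|k)$-fat for all $k$.

\begin{proposition}\label{prop:choice}
Every fat set has at least $\mathfrak c$ ends. There is an admissible $\mathcal M$ such that $X(\mathcal M)$ is not $\alpha_3$ at $\infty$.
\end{proposition}

\begin{proof}
If $S$ is $s$-fat, two applications of Lemma~\ref{lem:fat}, the second with $\gamma$ equal to the first $\delta$, give two different $\delta\in E$ such that $S$ is $(s^\frown\delta)$-fat. Starting from $s=\emptyset$ we obtain a binary subtree of $E^{<\omega}$, and its $2^\omega$ branches are distinct ends of $S$.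

Enumerate the fat sets as $\{S_\xi:\xi<\mathfrak c\}$, with repetitions if necessary. By recursion on $\xi$ choose an end $y_\xi$ of $S_\xi$ different from the fewer than $\mathfrak c$ branches $y_\eta$, $\eta<\xi$. The sets $S_\xi\cap R_{y_\xi|k}$ are infinite; choose distinct points $p_k\in S_\xi\cap R_{y_\xi|k}$ and let $M_{y_\xi}=\{p_k:k\in\omega\}$. This is an infinite subset of $S_\xi$ that follows $y_\xi$. Put $M_y=\emptyset$ for all other $y$.

Each $C_n$ converges to $\infty$ by Corollary~\ref{cor:perp}(a). If $S\subseteq D$ has $S\cap C_n$ infinite for infinitely many $n$, then $S=S_\xi$ for some $\xi$, and the neighborhood $X(\mathcal M)\setminus M_{y_\xi}$ of $\infty$ misses an infinite subset of $S$. So $S$ does not converge to $\infty$, and the columns witness that $\alpha_3$ fails.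
\end{proof}

Before turning to products we check the necessary condition (M3). This is the smallest case in which the mechanism of the main proof is visible.

\begin{example}\label{ex:M3}
Let $\mathcal M$ be admissible and $S$ fat. We find an infinite thin $T\subseteq S$ in $\mathcal M^\perp$ in two passes. In the first pass, apply Lemma~\ref{lem:fat} $\omega$ times to obtain an end $y$ of $S$. No point of $T$ is chosen yet, since the set to be avoided is known only when all of $y$ is known. In the second pass, use that $S$ is $(y|k)$-fat while $M_y$ is $(y|k)$-thin: the set $S\setminus M_y$ is $(y|k)$-fat, so we can choose distinct points $p_k\in(S\setminus M_y)\cap R_{y|k}$. Then $T=\{p_k:k\in\omega\}$ follows $y$ and misses $M_y$. It is thin by Lemma~\ref{lem:sep}(a) and lies in $\mathcal M^\perp$ by Corollary~\ref{cor:perp}(c). The restriction to one set per branch is what makes this work: $M_y$ suffices to stop $S$ from converging, and only $M_y$ has to be avoided along $y$.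
\end{example}

\section{The countable power is Fr\'echet}\label{sec:selection}

Fix an admissible $\mathcal M$ and let $X=X(\mathcal M)$. For a set $A\subseteq X^\omega$ the branches needed in different coordinates cannot be chosen independently, because passing to a subset of $A$ for the sake of one coordinate changes the projections to the others. We therefore build the branches in all coordinates in step, and we replace fat sets by members of an ultrafilter on $A$, so that finitely many requirements can always be met at once. The sets $H_k$ below are needed for the factor $B$ in Theorem~\ref{thm:compl}(2).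

\begin{proposition}\label{prop:select}
Let $A$ be a set, $\pi_m:A\to X$ $(m\in\omega)$ maps, $v$ an ultrafilter on $A$ whose image under $\pi_m$ converges to $x_m\in X$ for each $m$, and $H_0\supseteq H_1\supseteq\cdots$ members of $v$. Then there are $a_k\in H_k$ such that $\pi_m(a_k)\to x_m$ as $k\to\infty$, for every $m$.
\end{proposition}

The data of the proposition are fixed until the end of its proof. For an ultrafilter $w$ on $A$, let $w_m$ be its image under $\pi_m$.

\subsection*{States}

An infinite set $T\subseteq D$ can be followed down the tree. Either it meets a column in an infinite set, or it is thin and has an infinite $(\emptyset,\lambda)$-pure subset. If $\lambda\notin E$ this subset converges to $\infty$; if $\lambda\in E$ it is $\langle\lambda\rangle$-thin and the step can be repeated. For an ultrafilter the analogue of the rank is the least $\lambda\le\mathfrak b$ with $R_{s,\lambda}\in w_m$, and a new case appears when $\lambda$ has uncountable cofinality.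

\begin{definition}
Let $w$ be an ultrafilter on $A$. A coordinate $m$ is in the state
\begin{itemize}
\item \emph{trivial} if $\{x_m\}\in w_m$;
\item \emph{leaf $Q$} if $x_m=\infty$, $w_m$ is nonprincipal, and $Q\in w_m\cap\mathcal M^\perp$;
\item \emph{end $y$} if $x_m=\infty$, $w_m$ is nonprincipal, $R_{y|k}\in w_m$ for all $k$, and $D\setminus M_y\in w_m$;
\item \emph{limit $(s,\lambda)$} if $x_m=\infty$, $\lambda\le\mathfrak b$, $\operatorname{cf}\lambda>\omega$, $R_{s,\lambda}\in w_m$, $R_{s,\beta}\notin w_m$ for all $\beta<\lambda$, and no $s$-column is in $w_m$.
\end{itemize}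
A \emph{marking} of $w$ assigns to every coordinate one state that it is in.
\end{definition}

In a limit state $w_m$ is nonprincipal too: otherwise it would contain a point of $R_{s,\lambda}\subseteq R_s$ as a singleton, and hence the $s$-column of that point.

\begin{lemma}\label{lem:class}
The ultrafilter $v$ has a marking.
\end{lemma}

\begin{proof}
Fix $m$. If $x_m\in D$, then $\{x_m\}$ is a neighborhood of $x_m$ and $m$ is trivial. Let $x_m=\infty$; if $\{\infty\}\in v_m$, then $m$ is trivial. Otherwise $D\in v_m$. Since $v_m$ converges to $\infty$, it contains no finite subset of $D$, so it is nonprincipal, and it contains $D\setminus M_y$ for every $y$. If some $C_n$ is in $v_m$, then $m$ is a leaf $C_n$. Otherwise $s=\emptyset$ satisfies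
\begin{itemize}
\item[$(+)$] $R_s\in v_m$ and no $s$-column is in $v_m$.
\end{itemize}
Given $s$ with $(+)$, let $\lambda\le\mathfrak b$ be least with $R_{s,\lambda}\in v_m$. If $\operatorname{cf}\lambda>\omega$, then $m$ is limit $(s,\lambda)$; this includes the case $\lambda=\mathfrak b$. If $\lambda=0$, then $Q=R_{s,0}$ is $(s,0)$-pure. If $\lambda=\alpha+1$, then $Q=R_{s,\lambda}\setminus R_{s,\alpha}$ is in $v_m$, and it is $(s,\lambda)$-pure because $R_{s,\beta}\subseteq^*R_{s,\alpha}$ for $\beta\le\alpha$. In both cases $m$ is a leaf $Q$ by Corollary~\ref{cor:perp}(b). If $\lambda\in E$, then $t=s^\frown\lambda$ satisfies $(+)$: we have $R_t=R_{s,\lambda}\in v_m$, and $C^t_n\subseteq^*R_{s,\lambda_n}\notin v_m$ by Lemma~\ref{lem:regions}(e). In this case continue with $t$. If the process never stops, it produces $y\in E^\omega$ with $R_{y|k}\in v_m$ for all $k$, and $m$ is an end $y$.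
\end{proof}

The first three states can be handled as in Lemma~\ref{lem:biseq}. If $F_k$ is the set of the first $k$ points of $D$, any choice of points from the sets $\{x_m\}$, or $Q\setminus F_k$, or $R_{y|k}\setminus(M_y\cup F_k)$ converges to $x_m$. Limit states are the difficulty. There $w_m$ escapes uncountably many regions $R_{s,\beta}$, while countably many choices take account of only countably many $\beta$. When $\lambda=\mathfrak b$, every $s$-thin sequence that we pick has a subsequence inside some $R_{s,\beta}$. Picking such sequences higher and higher, as in Lemma~\ref{lem:fat}, leads to an ordinal $\delta\in E$ and to the node $s^\frown\delta$. The next lemma does this in all limit coordinates at once. It passes to a new ultrafilter that lives on the chosen sequences, and it stores these sequences for the second pass.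

\subsection*{One step down the tree}

\begin{lemma}\label{lem:step}
Let $w$ be an ultrafilter on $A$ that contains all $H_k$ and has a marking. Let $L$ be the set of coordinates marked limit, and let $(s_m,\lambda_m)$ be the state of $m\in L$. Then there are an ultrafilter $w'$ on $A$ containing all $H_k$, a marking of $w'$, and ordinals $\delta_m\in E$ with $\delta_m<\lambda_m$ $(m\in L)$ such that:
\begin{itemize}
\item[(a)] every $m\notin L$ has the same state for $w'$ as for $w$;
\item[(b)] every $m\in L$ is, for $w'$, a leaf or limit $(s_m{}^\frown\delta_m,\mathfrak b)$, and it is the latter if $\lambda_m=\mathfrak b$;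
\item[(c)] for every $k$ there is a sequence $(b_j)_{j\in\omega}$ in $H_k$ such that for all $m<k$ the following holds, with states taken for $w$. If $m$ is trivial, then $\pi_m(b_j)=x_m$ for all $j$. Otherwise $j\mapsto\pi_m(b_j)$ is one-to-one, with values in $Q$ if $m$ is a leaf $Q$, in $R_{y|k}\setminus M_y$ if $m$ is an end $y$, and in $R_{s_m,\beta}$ for some $\beta<\delta_m$ if $m\in L$ and $\lambda_m=\mathfrak b$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The array.} By recursion on $i$ we choose ordinals $0=\beta^0_m<\beta^1_m<\cdots<\lambda_m$ for $m\in L$ and sequences $(a^i_j)_{j\in\omega}$ in $H_i$ such that for all $m<i$: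
\begin{itemize}
\item[(A1)] if $m$ is trivial, $\pi_m(a^i_j)=x_m$ for all $j$; otherwise $j\mapsto\pi_m(a^i_j)$ is one-to-one into $D$;
\item[(A2)] $\pi_m(a^i_j)\in Q$ for all $j$ if $m$ is a leaf $Q$, and $\pi_m(a^i_j)\in R_{y|i}\setminus M_y$ for all $j$ if $m$ is an end $y$;
\item[(A3)] if $m\in L$, then $\pi_m(a^i_j)\in R_{s_m,\lambda_m}\setminus R_{s_m,\beta^i_m}$ for all $j$, and row $i$ is either
\begin{itemize}
\item[] \emph{low at $m$}: $\pi_m(a^i_j)\in R_{s_m,\beta^{i+1}_m}$ for all $j$, or
\item[] \emph{high at $m$}: $\lambda_m<\mathfrak b$, and for every $\beta<\lambda_m$ only finitely many $j$ have $\pi_m(a^i_j)\in R_{s_m,\beta}$.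
\end{itemize}
\end{itemize}
Suppose the $\beta^i_m$ are given. We first choose a preliminary sequence $(e_j)$ by recursion on $j$. For $m<i$ let $F=\{\pi_m(e_{j'}):j'<j\}$ and let $Y_m$ be
\[
\{x_m\},\qquad Q\setminus F,\qquad R_{y|i}\setminus(M_y\cup F),\qquad \{q\in R_{s_m,\lambda_m}\setminus R_{s_m,\beta^i_m}:c_{s_m}(q)\ge j\}\setminus F
\]
according as $m$ is trivial, a leaf $Q$, an end $y$, or in $L$. By the definition of the states $Y_m\in w_m$; in the last case we remove from $R_{s_m,\lambda_m}\in w_m$ a region $R_{s_m,\beta^i_m}$, finitely many $s_m$-columns and a finite set, none of which is in $w_m$. So $H_i\cap\bigcap_{m<i}\pi_m^{-1}[Y_m]$ is in $w$, and we pick $e_j$ in it. The sequence $(e_j)$ satisfies (A1), (A2) and the first part of (A3), and for $m\in L$, $m<i$, the range of $(\pi_m(e_j))_j$ is $s_m$-thin. All this passes to subsequences.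

Now treat the finitely many $m\in L$ with $m<i$ one after another. Ask whether some $\beta<\lambda_m$ has $\pi_m(e_j)\in R_{s_m,\beta}$ for infinitely many $j$ of the current subsequence. If $\lambda_m=\mathfrak b$, the answer is yes by Lemma~\ref{lem:regions}(b). If the answer is yes, pass to these $j$, choose $\beta^{i+1}_m<\lambda_m$ above $\beta$ and $\beta^i_m$, and delete the $j$ with $\pi_m(e_j)\notin R_{s_m,\beta^{i+1}_m}$; they are finitely many since $R_{s_m,\beta}\subseteq^*R_{s_m,\beta^{i+1}_m}$ and the sequence is one-to-one. The subsequence is then low at $m$. If the answer is no, then $\lambda_m<\mathfrak b$ and the subsequence is high at $m$; put $\beta^{i+1}_m=\beta^i_m+1$. Being low or high at $m$ passes to further subsequences. Let $(a^i_j)_j$ enumerate the final subsequence, and put $\beta^{i+1}_m=\beta^i_m+1$ for $m\in L$, $m\ge i$.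

Let $\delta_m=\sup_i\beta^i_m$. Since $\operatorname{cf}\lambda_m>\omega$, we have $\delta_m\in E$ and $\delta_m<\lambda_m$. Part (c) holds with $b_j=a^k_j$: if $m<k$ and $\lambda_m=\mathfrak b$, then row $k$ is low at $m$, and $\beta=\beta^{k+1}_m<\delta_m$ works.

\emph{The ultrafilter.} Let $p$ be a nonprincipal ultrafilter on $\omega$, let $q_i$ be the image of $p$ under $j\mapsto a^i_j$, and let $w'$ be the $p$-sum of the $q_i$. Thus $Z\in w'$ if and only if $\{i:\{j:a^i_j\in Z\}\in p\}\in p$. As $a^i_j\in H_i\subseteq H_k$ for $i\ge k$, all $H_k$ are in $w'$. Since $p$ contains all cofinite sets and no finite set, for $Z\subseteq X$ and $W\in p$ we have: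
\begin{itemize}
\item[(P)] if for each $i\in W$ almost all $j$ have $\pi_m(a^i_j)\in Z$, then $Z\in w'_m$; if for each $i\in W$ only finitely many $j$ have $\pi_m(a^i_j)\in Z$, then $Z\notin w'_m$.
\end{itemize}
By (A1) and (P), trivial coordinates stay trivial and $w'_m$ is nonprincipal for all other $m$. By (A2) and (P), leaves and ends keep their states; for ends use $R_{y|i}\subseteq R_{y|k}$ for $i\ge k$. This proves (a).

Let $m\in L$ and write $s,\lambda,\delta,\beta^i$ for $s_m,\lambda_m,\delta_m,\beta^i_m$. One of the sets $W_{\mathrm{low}}$, $W_{\mathrm{high}}$ of rows $i>m$ that are low, respectively high, at $m$ belongs to $p$. If $\lambda=\mathfrak b$, then $W_{\mathrm{high}}$ is empty.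

\emph{Case $W=W_{\mathrm{high}}\in p$.} Here $\lambda<\mathfrak b$, and we glue tails of the rows into one pure set. For $\beta<\lambda$ and $i\in W$ let $\varphi_\beta(i)$ be the least $j_0$ such that $\pi_m(a^i_j)\notin R_{s,\beta}$ for all $j\ge j_0$. These are fewer than $\mathfrak b$ functions on the countably infinite set $W$, so there is $\varphi:W\to\omega$ with $\varphi_\beta\le^*\varphi$ for all $\beta<\lambda$. Let
\[
Q'=\{\pi_m(a^i_j):i\in W,\ j\ge\varphi(i)\}.
\]
Then $Q'\in w'_m$ by (P), and $Q'\subseteq R_{s,\lambda}$. Fix $\beta<\lambda$. A row $i\in W$ with $\varphi(i)\ge\varphi_\beta(i)$ contributes no point to $Q'\cap R_{s,\beta}$, and each of the finitely many other rows contributes finitely many points. So $Q'$ is $(s,\lambda)$-pure. As $\lambda\notin E$, Corollary~\ref{cor:perp}(b) gives $Q'\in\mathcal M^\perp$, and $m$ is a leaf $Q'$ for $w'$.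

\emph{Case $W=W_{\mathrm{low}}\in p$.} Let $t=s^\frown\delta$. For $i\in W$, the sequence $(\pi_m(a^i_j))_j$ is one-to-one with values in $R_{s,\beta^{i+1}}\setminus R_{s,\beta^i}$. We check that $m$ is limit $(t,\mathfrak b)$ for $w'$. First, $R_{s,\beta^{i+1}}\subseteq^*R_{s,\delta}=R_t$, so $R_{t,\mathfrak b}=R_t\in w'_m$ by (P). Second, for $\alpha<\mathfrak b$ the set $R_{t,\alpha}$ is $t$-thin, hence $(s,\delta)$-pure by Lemma~\ref{lem:regions}(g). So $R_{t,\alpha}\cap R_{s,\beta^{i+1}}$ is finite for every $i$, and $R_{t,\alpha}\notin w'_m$ by (P). Third, fix $n$. For almost all $i\in W$ we have $\beta^i\ge\delta_n$, hence $C^t_n\subseteq^*R_{s,\beta^i}$ by Lemma~\ref{lem:regions}(e), and row $i$ has only finitely many terms in $C^t_n$. So $C^t_n\notin w'_m$ by (P). This proves (b).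
\end{proof}

\begin{remark}
The proof uses both halves of the definition of $\mathfrak b$. That the chain of length $\mathfrak b$ is unbounded makes every row low when $\lambda_m=\mathfrak b$. That fewer than $\mathfrak b$ functions are bounded turns high rows into a leaf when $\lambda_m<\mathfrak b$. If $\mathfrak b=\omega_1$, no ordinal below $\mathfrak b$ has uncountable cofinality, and high rows do not occur.
\end{remark}

\subsection*{The two passes}

\begin{proof}[Proof of Proposition~\ref{prop:select}]
\emph{First pass.} Let $v^0=v$ with a marking from Lemma~\ref{lem:class}, and let $v^{k+1}$ with its marking be obtained from $v^k$ by Lemma~\ref{lem:step}. By parts (a) and (b) of that lemma, for $v^1$ each coordinate is trivial, a leaf, an end, or limit with second component $\mathfrak b$. For all $k\ge1$, coordinates of the first three kinds keep their states, and a coordinate $m$ of the fourth kind is limit $(s^k_m,\mathfrak b)$ for $v^k$, where $|s^1_m|\ge1$ and $s^{k+1}_m=s^k_m{}^\frown\delta^k_m$ with $\delta^k_m$ the ordinal given by the lemma for $w=v^k$. For such $m$ put $y_m=\bigcup_{k\ge1}s^k_m\in E^\omega$. For a coordinate $m$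 in the state end $y$ put $y_m=y$. From now on ``trivial'', ``leaf'', ``end'' and ``limit'' refer to the stages $k\ge1$.

\emph{Second pass.} Enumerate $D$ and let $F_k$ be the set of its first $k$ points. Let $a_0\in H_0$ be arbitrary. For $k\ge1$ let $(b_j)$ be the sequence in $H_k$ given by Lemma~\ref{lem:step}(c) for $w=v^k$ and this $k$. Let $m<k$ be a limit coordinate. The points $\pi_m(b_j)$ lie in $R_{s^k_m,\beta}$ for some $\beta<\delta^k_m$. Since $s^k_m{}^\frown\delta^k_m\subseteq y_m$, the set $M_{y_m}$ is $(s^k_m,\delta^k_m)$-pure by Lemma~\ref{lem:sep}(a), so it meets $R_{s^k_m,\beta}$ in a finite set. This is the reason for storing sequences that lie strictly below $\delta^k_m$: they were chosen before $y_m$ was known, yet $M_{y_m}$ contains only finitely many of their terms. As $j\mapsto\pi_m(b_j)$ is one-to-one for nontrivial $m<k$, we can take $a_k=b_j$ with $j$ so large that $\pi_m(a_k)\notin F_k$ for all nontrivial $m<k$ and $\pi_m(a_k)\notin M_{y_m}$ for all limit $m<k$.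

Fix $m$ and consider $k>m$. If $m$ is trivial, then $\pi_m(a_k)=x_m$. Otherwise $x_m=\infty$ and $\pi_m(a_k)\in D\setminus F_k$, so the sequence $(\pi_m(a_k))_{k>m}$ is finite-to-one, and by $(\ast)$ it suffices to show that its range $T$ is in $\mathcal M^\perp$. If $m$ is a leaf $Q$, then $T\subseteq Q\in\mathcal M^\perp$. If $m$ is an end, then $\pi_m(a_k)\in R_{y_m|k}\setminus M_{y_m}$ by Lemma~\ref{lem:step}(c). The same holds if $m$ is limit, because $\pi_m(a_k)\in R_{s^k_m}$ and $y_m|k\subseteq s^k_m$, as $|s^k_m|\ge k$. In both cases $T$ follows $y_m$ and misses $M_{y_m}$, so $T\in\mathcal M^\perp$ by Corollary~\ref{cor:perp}(c).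
\end{proof}

\begin{corollary}\label{cor:frechet}
For every admissible $\mathcal M$ and every bisequential space $B$, the product $X(\mathcal M)^\omega\times B$ is Fr\'echet. In particular $X(\mathcal M)^\omega$ is Fr\'echet.
\end{corollary}

\begin{proof}
Let $(x,b)\in\overline A$ with $A\subseteq X^\omega\times B$. Take an ultrafilter $v$ on $A$ whose images under the coordinate maps $\pi_m:A\to X$ and $\pi:A\to B$ converge to $x(m)$ and $b$. Let $G_0\supseteq G_1\supseteq\cdots$ be given by bisequentiality for the image of $v$ in $B$, and apply Proposition~\ref{prop:select} with $H_k=\pi^{-1}[G_k]$. The resulting points $a_k$ satisfy $\pi_m(a_k)\to x(m)$ for all $m$. They also satisfy $\pi(a_k)\to b$, since a neighborhood of $b$ that contains $G_l$ contains $\pi(a_k)$ for all $k\ge l$. For the last statement let $B$ be a one-point space.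
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and \ref{thm:compl}(2)]
Let $\mathcal M$ be as in Proposition~\ref{prop:choice} and $X=X(\mathcal M)$. This space is countable, regular and $T_1$; the points of $D$ are isolated, and $\infty$ is not, since $C_0\to\infty$. It is not $\alpha_3$ by Proposition~\ref{prop:choice}, while $X^\omega$ and all products $X^\omega\times B$ with $B$ bisequential are Fr\'echet by Corollary~\ref{cor:frechet}. By Lemma~\ref{lem:biseq} bisequential spaces are $\alpha_3$, so $X$ is not bisequential.
\end{proof}

\begin{thebibliography}{1}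

\bibitem{products}
\emph{Products of Fr\'echet spaces},
\texttt{https://images.google.com/url?q=\allowbreak http://webhome.auburn.edu/\allowbreak\textasciitilde gruengf/\allowbreak preprints/\allowbreak frechprodd.pdf\allowbreak\&sa=U\allowbreak\&ved=2ahUKEwjeqJWtsuOFAxWuMDQ\allowbreak IHQg9Am0Qr4kDegQIUhAB\allowbreak\&usg=AOvVaw2H8nS6ViWUA-Z3MylLj5H6}

\end{thebibliography}
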